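
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Uniform boundedness and exponential convergence\\ for the Broadwell model in a box}


\begin{abstract}
We consider the one-dimensional Broadwell model on $[0,1]$ with reflecting boundary conditions and nonnegative continuous compatible data. We prove that every global nonnegative continuous mild solution is uniformly bounded for all times, with an explicit bound depending only on the mass, the initial entropy and the sup norms of the data. If the mass $m$ is positive, the solution converges exponentially fast, in the sup norm, to the constant state $v=w=z=m/6$. The proof unfolds the box to a circle and combines flux identities along characteristics, equi-integrability from the entropy, and a lower bound for the loss term.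
\end{abstract}

\section{The problem and the results}

\subsection{The model}
The Broadwell model on the interval $[0,1]$ is the system
\begin{equation}\label{eq:broadwell}
(\partial_t+\partial_x)v = z^2 - vw,\qquad (\partial_t-\partial_x)w = z^2 - vw,\qquad \partial_t z = \tfrac12 (vw - z^2)
\end{equation}
for $v,w,z$ depending on $t\ge 0$ and $x\in[0,1]$. One may think of $v$ and $w$ as densities of particles moving to the right and to the left with speed $1$, and of $z$ as the common density of four groups of particles that do not move in the $x$-direction; we call the latter \emph{resting}. A collision turns a pair of particles of the types $v,w$ into a pair of resting ones, at rate $vw$, or conversely, at rate $z^2$. The ends of the interval reflect: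
\begin{equation}\label{eq:bc}
v(t,0)=w(t,0),\qquad v(t,1)=w(t,1)\qquad(t\ge 0).
\end{equation}
The initial data $v_0,w_0,z_0$ are nonnegative and continuous on $[0,1]$ and compatible with \eqref{eq:bc}, that is, $v_0(0)=w_0(0)$ and $v_0(1)=w_0(1)$.

A \emph{global mild solution} is a triple $v,w,z:[0,\infty)\times[0,1]\to[0,\infty)$ which assumes the initial values at $t=0$, satisfies \eqref{eq:bc}, and satisfies \eqref{eq:broadwell} along characteristics: for $(t,x)\in[0,\infty)\times(0,1)$ and $x+\tau,\,x-\tau\in(0,1)$ (with $t+\tau\ge0$),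
\begin{align*}
\tfrac{d}{d\tau}[v(t+\tau,x+\tau)] &= (z^2-vw)(t+\tau,x+\tau),\\
\tfrac{d}{d\tau}[w(t+\tau,x-\tau)] &= (z^2-vw)(t+\tau,x-\tau),\\
\tfrac{d}{d\tau}[z(t+\tau,x)] &= \tfrac12(vw-z^2)(t+\tau,x).
\end{align*}
It is known that, for data as above, a global nonnegative continuous mild solution exists. Throughout, ``solution'' means a global nonnegative continuous mild solution with data as above. The question, posed in \cite{box}, is whether every solution stays uniformly bounded for all times:
\begin{equation}\label{eq:question}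
\sup_{t\ge 0,\ x\in[0,1]}\bigl(v(t,x)+w(t,x)+z(t,x)\bigr)<\infty\;?
\end{equation}
The known boundedness results of Beale and Bony apply only to the pure initial value problem on $\mathbb R$ with initial values in $L^1_+\cap L^\infty_+$.

\subsection{What one should expect}
Two quantities are natural. With $0\log 0=0$, put
\begin{equation}\label{eq:mH}
m=\int_0^1(v_0+w_0+4z_0)\,dx,\qquad H_0=\int_0^1(v_0\log v_0+w_0\log w_0+4z_0\log z_0)\,dx .
\end{equation}
The mass $\int_0^1(v+w+4z)\,dx$ is conserved and the entropy integral does not increase; both are proved below. They control the solution in $L^1$, slightly better than $L^1$ in fact, but not pointwise.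

The simplest solutions are the spatially homogeneous ones. By \eqref{eq:bc} they have $v=w=u(t)$, $z=z(t)$, and with $\kappa:=m/6$ mass conservation reads $u+2z=3\kappa$. This pointwise identity bounds $u$ and $z$. Moreover $u-z=-3(z-\kappa)$ and $u+z=3\kappa-z$, so
\begin{equation}\label{eq:hom}
(z-\kappa)'=\tfrac12(u-z)(u+z)=-\tfrac32\,(3\kappa-z)(z-\kappa),
\end{equation}
and since $0\le z\le \frac32\kappa$, for $m>0$ the solution tends to $v=w=z=\kappa$ exponentially fast. One therefore guesses that the answer to \eqref{eq:question} is yes.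

In general, however, mass is conserved only after integration in $x$. Along a right-moving characteristic $v$ grows with the quadratic source $z^2$, and $z$ in turn grows with the quadratic source $\frac12vw$. Moreover, the walls send the particles back into the box forever, so there are infinitely many occasions for growth. One needs a reason why the gains do not accumulate.

\subsection{Results}

\begin{theorem}\label{thm:bounded}
Every solution satisfies $\sup_{t\ge0,\,x\in[0,1]}(v+w+z)<\infty$. The bound is explicit and depends only on $m$, $H_0$ and the sup norms of the data.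
\end{theorem}

\begin{theorem}\label{thm:decay}
Let $m>0$ and $\kappa=m/6$. There are $\lambda>0$, depending only on $m$ and $H_0$, and $C<\infty$, depending on the solution, such that
\[
\sup_{x\in[0,1]}\bigl(|v-\kappa|+|w-\kappa|+|z-\kappa|\bigr)(t,x)\le C\mathrm e^{-\lambda t}\qquad(t\ge0).
\]
In particular $\lim_{t\to\infty}\sup_x(v+w+z)=m/2$. Exponential decay is optimal in type: for spatially homogeneous data that are not in equilibrium, the decay rate is exactly $m/2$.
\end{theorem}

For $m>0$ the explicit bound of Theorem~\ref{thm:bounded} is \eqref{eq:explicit}; for $m=0$ the solution vanishes identically.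

\subsection{Plan}
Reflection at the walls is removed by unfolding the box to a circle (Section~\ref{sec:unfold}). Integrating the conservation laws over triangles bounded by characteristics shows that, along the path of a moving particle, the density of the oncoming particles and that of the resting ones have integrals at most $m/2$ per unit of time, whatever the sup norm (Section~\ref{sec:flux}). This \emph{linear} bound tames the quadratic sources. Section~\ref{sec:model} shows how, in a case where flux bounds suffice by themselves: unit time and $m<2$. Removing these restrictions takes two further ingredients, equi-integrability (Section~\ref{sec:entropy}) and a lower bound on the loss term (Section~\ref{sec:damping}). Theorem~\ref{thm:bounded} follows in Section~\ref{sec:bounded}, Theorem~\ref{thm:decay} in Section~\ref{sec:decay}.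

\section{Unfolding the box}\label{sec:unfold}

A particle that moves to the right, is reflected at $x=1$, moves to the left, and is reflected at $x=0$ runs once around a circle of length $2$. Let $\mathbb T=\mathbb R/2\mathbb Z$ and define
\[
u(t,y)=v(t,y)\quad(0\le y\le 1),\qquad u(t,y)=w(t,-y)\quad(-1\le y\le 0),
\]
and extend $z$ to $\mathbb T$ as an even function of $y$. The boundary conditions \eqref{eq:bc} are exactly what makes $u$ well defined and continuous on $[0,\infty)\times\mathbb T$. Put
\[
p(t,y)=u(t,-y),\qquad Q=z^2-up .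
\]
Functions on $\mathbb T$ are also regarded as $2$-periodic functions on $\mathbb R$. The functions $z$ and $Q$ are even in $y$. The reflection $y\mapsto -y$ interchanges $u$ and $p$ and preserves $z$ and $Q$; so each statement below has a mirror image, which we use without restating it.

On $[0,1]$ we have $up=vw$, and by evenness $Q(t,y)=(z^2-vw)(t,|y|)$ for $|y|\le 1$. Hence the function $\tau\mapsto u(t+\tau,y+\tau)$ is continuous and, except at the isolated $\tau$ with $y+\tau\in\mathbb Z$, has derivative $Q(t+\tau,y+\tau)$, which is continuous. Applying the fundamental theorem of calculus on the pieces and passing to the limit at their endpoints, we get, for all $t,\tau\ge0$ and $y\in\mathbb T$,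
\begin{align}
u(t+\tau,y+\tau)&=u(t,y)+\int_0^\tau Q(t+\sigma,y+\sigma)\,d\sigma,\label{eq:A}\\
p(t+\tau,y-\tau)&=p(t,y)+\int_0^\tau Q(t+\sigma,y-\sigma)\,d\sigma,\label{eq:Ap}\\
z(t+\tau,y)&=z(t,y)-\tfrac12\int_0^\tau Q(t+\sigma,y)\,d\sigma.\label{eq:B}
\end{align}
Here \eqref{eq:Ap} is the mirror image of \eqref{eq:A}, and \eqref{eq:B} for $y\in\mathbb Z$ follows from $y\notin\mathbb Z$ by continuity. All three functions are $C^1$ in $\tau$. We call $\tau\mapsto(t+\tau,y+\tau)$ a $u$-characteristic and $\tau\mapsto(t+\tau,y-\tau)$ a $p$-characteristic.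

Integrating \eqref{eq:A} and twice \eqref{eq:B} over $\mathbb T$, where the $Q$-terms cancel by translation invariance, gives conservation of mass:
\begin{equation}\label{eq:mass}
\int_{\mathbb T}(u+2z)(t,y)\,dy=\int_{\mathbb T}(p+2z)(t,y)\,dy=m\qquad(t\ge0).
\end{equation}
If $m=0$, then $u$ and $z$ vanish identically by nonnegativity and continuity, and Theorem~\ref{thm:bounded} is trivial. \textbf{From now on $m>0$.}

\section{Flux through triangles}\label{sec:flux}

Formally, $u+2z$ and $p+2z$ satisfy the conservation laws $\partial_t(u+2z)+\partial_yu=0$ and $\partial_t(p+2z)-\partial_yp=0$. What enters a space-time region through its bottom must leave through its other sides, and if all outgoing fluxes are nonnegative, each of them is bounded by the mass at the bottom. We need two regions, shown in Figure~\ref{fig:tri}. Since $u,p,z$ are differentiable only along their characteristics, we do not use the divergence theorem but integrate \eqref{eq:A}--\eqref{eq:B} directly.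

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[thick] (0,0)--(4,0)--(2,2)--cycle;
\node[below] at (0,0) {$y_0$};
\node[below] at (4,0) {$y_0+2$};
\node[above] at (2,2) {$(t+1,\,y_0+1)$};
\node[below] at (2,0) {$p+2z$};
\node[left] at (0.95,1.1) {$2p+2z$};
\node[right] at (3.05,1.1) {$2z$};
\draw[thick] (6.5,0)--(8.5,0)--(8.5,2)--cycle;
\node[below] at (6.5,0) {$y-\delta$};
\node[below] at (8.5,0) {$y$};
\node[above] at (8.5,2) {$(t+\delta,\,y)$};
\node[below] at (7.5,0) {$u+2z$};
\node[left] at (7.4,1.1) {$2z$};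
\node[right] at (8.5,1) {$u$};
\end{tikzpicture}
\caption{The two triangles of Lemma~\ref{lem:flux}; time runs upward and the bases lie at time $t$. Each side carries the quantity whose integral with respect to time (on the base: with respect to $y$) is the flux through it. Left: balance of $p+2z$; the slanted sides are a $u$- and a $p$-characteristic. Right: balance of $u+2z$; the slanted side is a $u$-characteristic, the other side is vertical.}
\label{fig:tri}
\end{figure}

\begin{lemma}\label{lem:flux}
For all $t\ge0$, $y_0,y\in\mathbb T$ and $\delta>0$,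
\begin{align}
\int_0^1(2p+2z)(t+\tau,y_0+\tau)\,d\tau+\int_0^1 2z(t+\tau,y_0+2-\tau)\,d\tau&=\int_0^2(p+2z)(t,y_0+\eta)\,d\eta=m,\label{eq:flux1}\\
\int_0^\delta u(t+\sigma,y)\,d\sigma+2\int_0^\delta z(t+\sigma,y-\delta+\sigma)\,d\sigma&=\int_{y-\delta}^y(u+2z)(t,\eta)\,d\eta .\label{eq:flux2}
\end{align}
\end{lemma}

\begin{proof}
\emph{First identity.} The point $(t+\tau,y_0+\tau)$ lies on the $p$-characteristic that starts at $(t,y_0+2\tau)$. By \eqref{eq:Ap},
\[
2\int_0^1p(t+\tau,y_0+\tau)\,d\tau=\int_0^1 2p(t,y_0+2\tau)\,d\tau+2\int_0^1\!\int_0^\tau Q(t+\sigma,y_0+2\tau-\sigma)\,d\sigma\, d\tau .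
\]
We exchange the order of integration in the double integral and put $\eta=2\tau-\sigma$ for fixed $\sigma$, so that $\eta$ runs from $\sigma$ to $2-\sigma$. The right side becomes
\[
\int_0^2p(t,y_0+\eta)\,d\eta+\int_0^1\!\int_\sigma^{2-\sigma}Q(t+\sigma,y_0+\eta)\,d\eta\, d\sigma .
\]
By \eqref{eq:B}, with $\eta=\tau$ in the first and $\eta=2-\tau$ in the second line,
\begin{align*}
2\int_0^1z(t+\tau,y_0+\tau)\,d\tau&=2\int_0^1z(t,y_0+\eta)\,d\eta-\int_0^1\!\int_\sigma^1Q(t+\sigma,y_0+\eta)\,d\eta\, d\sigma,\\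
2\int_0^1z(t+\tau,y_0+2-\tau)\,d\tau&=2\int_1^2z(t,y_0+\eta)\,d\eta-\int_0^1\!\int_1^{2-\sigma}Q(t+\sigma,y_0+\eta)\,d\eta\, d\sigma .
\end{align*}
Adding the three formulas, the $Q$-terms cancel. The right side of \eqref{eq:flux1} is an integral over a full period and equals $m$ by \eqref{eq:mass}.

\emph{Second identity.} By \eqref{eq:A}, $u(t+\sigma,y)=u(t,y-\sigma)+\int_0^\sigma Q(t+r,y-\sigma+r)\,dr$. We integrate over $\sigma\in[0,\delta]$ and put $\eta=y-\sigma+r$ for fixed $r$; as $\sigma$ runs over $[r,\delta]$, $\eta$ runs over $[y-\delta+r,y]$. Thus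
\[
\int_0^\delta u(t+\sigma,y)\,d\sigma=\int_{y-\delta}^yu(t,\eta)\,d\eta+\int_0^\delta\!\int_{y-\delta+r}^{y}Q(t+r,\eta)\,d\eta\,dr .
\]
By \eqref{eq:B}, with $\eta=y-\delta+\sigma$,
\[
2\int_0^\delta z(t+\sigma,y-\delta+\sigma)\,d\sigma=2\int_{y-\delta}^yz(t,\eta)\,d\eta-\int_0^\delta\!\int_{y-\delta+r}^{y}Q(t+r,\eta)\,d\eta\,dr .
\]
Adding gives \eqref{eq:flux2}.
\end{proof}

Since all terms on the left of \eqref{eq:flux1} are nonnegative,
\begin{equation}\label{eq:line}
\int_0^1p(t+\tau,y_0+\tau)\,d\tau\le\frac m2,\qquad\int_0^1z(t+\tau,y_0+\tau)\,d\tau\le\frac m2\qquad(t\ge 0,\ y_0\in\mathbb T),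
\end{equation}
and likewise along $p$-characteristics with $u$ in place of $p$. For the second identity we introduce the modulus of concentration
\[
\omega(\delta)=\sup_{t\ge0}\ \sup_{|I|\le\delta}\int_I(u+2z)(t,y)\,dy\qquad(0<\delta\le 1),
\]
the inner supremum being over intervals $I\subset\mathbb T$; by reflection, replacing $u$ by $p$ does not change it. Trivially $\omega(\delta)\le m$. By the mirror image of \eqref{eq:flux2},
\begin{equation}\label{eq:vertical}
\int_0^\delta p(t+\sigma,y)\,d\sigma\le\omega(\delta)\qquad (t\ge0,\ y\in\mathbb T,\ 0<\delta\le 1).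
\end{equation}

\section{A model case: unit time and mass below two}\label{sec:model}

The mechanism of the proof is already visible when only \eqref{eq:line} and \eqref{eq:vertical} are used.

\begin{proposition}\label{prop:model}
If $m<2$, then $M:=\max_{[0,1]\times\mathbb T}u$ satisfies $M\le\bigl(\|u(0,\cdot)\|_\infty+\frac m2\|z_0\|_\infty\bigr)\big/\bigl(1-\frac{m^2}4\bigr)$.
\end{proposition}

\begin{proof}
In the source $\frac12up$ of $z$ we bound $u$ by $M$ and integrate $p$ in time. By \eqref{eq:B} and \eqref{eq:vertical} with $\delta=1$ and $\omega(1)\le m$, for $0\le t\le 1$,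
\[
z(t,y)\le\|z_0\|_\infty+\tfrac12M\int_0^1p(\sigma,y)\,d\sigma\le\|z_0\|_\infty+\tfrac12\,mM .
\]
In the source $z^2=z\cdot z$ of $u$ we bound one factor by this estimate and integrate the other along the characteristic. By \eqref{eq:A} and \eqref{eq:line},
\[
u(t,y+t)\le\|u(0,\cdot)\|_\infty+\bigl(\|z_0\|_\infty+\tfrac12mM\bigr)\tfrac m2\qquad(0\le t\le1).
\]
Take the maximum over $t\in[0,1]$ and $y\in\mathbb T$, and solve for $M$.
\end{proof}

So both quadratic sources act as linear ones with integrable coefficients. Three things stand between this computation and Theorem~\ref{thm:bounded}.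
\begin{itemize}
\item \emph{Large mass.} The factor $m$ coming from \eqref{eq:vertical} must become small. On time windows of length $\delta$ it is replaced by $\omega(\delta)$, and we show that $\omega(\delta)\to0$ as $\delta\to0$ (Section~\ref{sec:entropy}).
\item \emph{Memory of $z$.} The bound contains the initial size of $z$, which would have to be renewed at each step. The loss term $-\frac12z^2$ in the equation for $z$, discarded above, makes $z$ forget its past: $z'\le-\frac12z^2$ gives $z\le 2/\delta$ after time $\delta$.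
\item \emph{Accumulation.} In each unit of time $u$ may gain a fixed amount. The loss term $-pu$, also discarded above, must give a factor strictly less than $1$ per unit of time, so we need a lower bound for $\int_0^1p$ along $u$-characteristics (Section~\ref{sec:damping}).
\end{itemize}

\section{Entropy and equi-integrability}\label{sec:entropy}

Mass conservation alone does not exclude that mass concentrates on short intervals as $t\to\infty$. The entropy does. Let
\[
H(t)=\int_{\mathbb T}(u\log u+2z\log z)(t,y)\,dy,\qquad\text{so that } H(0)=H_0 .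
\]
For later use we record not only that $H$ decreases but also how much.

\begin{lemma}\label{lem:entropy}
Let $t\ge0$ and $r>0$. If $0\le u,z\le B$ on $[t,t+r]\times\mathbb T$ with $B>0$, then
\[
H(t)-H(t+r)\ge\frac1{2B^2}\int_t^{t+r}\!\int_{\mathbb T}Q^2\,dy\,d\sigma\ \ge 0 .
\]
\end{lemma}

\begin{proof}
As $u,z$ may vanish, we regularize. For $\varepsilon>0$ let $\phi_\varepsilon(s)=(s+\varepsilon)\log(s+\varepsilon)$, and write $U=u+\varepsilon$, $P=p+\varepsilon$, $Z=z+\varepsilon$. Then $\phi_\varepsilon'(s)=\log(s+\varepsilon)+1$. We differentiate $\phi_\varepsilon(u)$ along $u$-characteristics and $2\phi_\varepsilon(z)$ at fixed $y$, and integrate over $\mathbb T$. By \eqref{eq:A}, \eqref{eq:B} and translation invariance the first equality below holds; the second holds because $Q$ is even, so that $\int_{\mathbb T} Q\log U=\int_{\mathbb T} Q\log P$: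
\[
\int_{\mathbb T}\bigl(\phi_\varepsilon(u)+2\phi_\varepsilon(z)\bigr)\,dy\,\Big|_t^{t+r}=\int_t^{t+r}\!\!\int_{\mathbb T}Q\,(\log U-\log Z)\,dy\,d\sigma=\frac12\int_t^{t+r}\!\!\int_{\mathbb T}Q\log\frac{UP}{Z^2}\,dy\,d\sigma.
\]
Expanding, $Q=(Z^2-UP)+\varepsilon(u+p-2z)$. For $a,b>0$ we have $(a-b)\log(a/b)\ge(a-b)^2/\max(a,b)$: by symmetry let $a\ge b$, and use $\log(a/b)=-\log(b/a)\ge1-b/a$. Since $UP$ and $Z^2$ lie in $[\varepsilon^2,(B+\varepsilon)^2]$, it follows that
\[
(Z^2-UP)\log\frac{UP}{Z^2}\le-\frac{(Z^2-UP)^2}{(B+\varepsilon)^2}.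
\]
Moreover $|u+p-2z|\le 2B$ and $\bigl|\log\frac{UP}{Z^2}\bigr|\le2\log\frac{B+\varepsilon}\varepsilon$, and the domain of integration has area $2r$. Altogether,
\[
\int_{\mathbb T}\bigl(\phi_\varepsilon(u)+2\phi_\varepsilon(z)\bigr)\,dy\,\Big|_t^{t+r}\le-\frac1{2(B+\varepsilon)^2}\int_t^{t+r}\!\!\int_{\mathbb T}(Z^2-UP)^2\,dy\,d\sigma+4rB\,\varepsilon\log\frac{B+\varepsilon}{\varepsilon}.
\]
As $\varepsilon\to0$, $\phi_\varepsilon(s)\to s\log s$ uniformly on $[0,B]$, $(Z^2-UP)^2\to Q^2$ uniformly, and the last term tends to $0$.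
\end{proof}

A solution is bounded on each compact time interval, so some $B$ is always available and $H$ is nonincreasing on $[0,\infty)$; no uniform bound is assumed here. Since $s\log s\ge-1/\mathrm e$ and $\mathbb T$ has length $2$, the negative parts contribute at least $-(2+4)/\mathrm e$ to $H$. Hence, with
\[
L:=H_0+\frac6{\mathrm e}\ \ge 0,
\]
we have
\begin{equation}\label{eq:LlogL}
\int_{\mathbb T}(u\log^+u+2z\log^+z)(t,y)\,dy\le L\qquad(t\ge0).
\end{equation}
For $K>1$ and $s\ge0$ we have $s\le K+s\log^+s/\log K$, and therefore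
\begin{equation}\label{eq:omega}
\omega(\delta)\le3K\delta+\frac L{\log K}\qquad(0<\delta\le1,\ K>1).
\end{equation}
Choosing first $K$ large and then $\delta$ small, we see that $\omega(\delta)\to0$ as $\delta\to0$, at a rate depending only on $L$.

\section{A lower bound for the loss}\label{sec:damping}

Along a $u$-characteristic let $g(\tau)=u(t+\tau,y+\tau)$, and let $p,z$ be evaluated at the same points. By \eqref{eq:A}, $g'=z^2-pg$, so that
\begin{equation}\label{eq:duhamel}
g(\tau)=g(0)\,\mathrm e^{-\int_0^\tau p}+\int_0^\tau z^2\,\mathrm e^{-\int_\sigma^\tau p}\,d\sigma .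
\end{equation}
By the first bound in \eqref{eq:line}, $\int_\sigma^\tau p\le m/2$ for $0\le\sigma\le\tau\le1$, hence
\begin{equation}\label{eq:lower}
g(\tau)\ \ge\ \mathrm e^{-m/2}\Bigl[g(0)+\int_0^\tau z^2\,d\sigma\Bigr],\qquad 0\le\tau\le1,
\end{equation}
and the mirror image holds for $p$ along $p$-characteristics. Thus moving particles do not disappear too fast, and if there are few of them, the resting ones produce new ones.

\begin{lemma}\label{lem:c0}
There is an explicit $c_0=c_0(m,L)>0$ with $\int_{\mathbb T}u(t,y)\,dy\ge c_0$ for all $t\ge1$.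
\end{lemma}

\begin{proof}
Let $t\ge0$; we bound $\int_{\mathbb T}u(t+1)$. We integrate \eqref{eq:lower} at $\tau=1$ over the starting point $y$:
\[
\int_{\mathbb T} u(t+1,y)\,dy\ge \mathrm e^{-m/2}\Bigl[\int_{\mathbb T} u(t,y)\,dy+\int_0^1\!\!\int_{\mathbb T}z^2(t+\sigma,y)\,dy\,d\sigma\Bigr].
\]
By \eqref{eq:mass}, either $\int_{\mathbb T} u(t)\ge m/2$ or $\int_{\mathbb T} z(t)\ge m/4$. In the first case $\int_{\mathbb T}u(t+1)\ge\mathrm e^{-m/2}m/2$.

In the second case we need a lower bound for $z$ on the whole time interval $[t,t+1]$, and for this the mass of $z$ must not sit only where $z$ is huge, since there it may decay fast. Let $K=\exp(1+4L/m)$. By \eqref{eq:LlogL},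
\[
\int_{\{z(t)>K\}}z(t,y)\,dy\le\frac L{2\log K}=\frac{Lm}{2(m+4L)}\le\frac m8,\qquad\text{so}\qquad\int_{\mathbb T}\min(z(t,y),K)\,dy\ge\frac m8 .
\]
By \eqref{eq:B}, $\partial_\sigma z(t+\sigma,y)\ge-\frac12z^2(t+\sigma,y)$. If $z(t,y)>0$, then as long as $z(t+\sigma,y)>0$ we have $\partial_\sigma(1/z)\le\frac12$; so $1/z$ stays bounded on bounded time intervals and $z$ stays positive. Hence, for $0\le\sigma\le1$,
\[
z(t+\sigma,y)\ge\frac{z(t,y)}{1+\sigma z(t,y)/2}\ge\frac{\min(z(t,y),K)}{1+K/2},
\]
because $s\mapsto s/(1+\sigma s/2)$ is increasing; for $z(t,y)=0$ this is trivial. By the Cauchy--Schwarz inequality on $\mathbb T$, which has length $2$, we get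
$\int_{\mathbb T} z^2(t+\sigma,y)\,dy\ge\frac{(m/8)^2}{2(1+K/2)^2}$ for $0\le\sigma\le 1$. So the claim holds with
\[
c_0=\mathrm e^{-m/2}\min\Bigl\{\frac m2,\ \frac{m^2}{128(1+K/2)^2}\Bigr\}.\qedhere
\]
\end{proof}

Small times must be excluded: for $v_0=w_0=0$, $z_0>0$ there are no moving particles at $t=0$.

\begin{lemma}\label{lem:c1}
Let $c_1=\frac12\mathrm e^{-m/2}c_0$. For $t\ge1$ and every $y_0\in\mathbb T$, $\displaystyle\int_0^1p(t+\tau,y_0+\tau)\,d\tau\ge c_1$.
\end{lemma}

\begin{proof}
The point $(t+\tau,y_0+\tau)$ lies on the $p$-characteristic starting at $(t,y_0+2\tau)$. By the mirror image of \eqref{eq:lower}, $p(t+\tau,y_0+\tau)\ge\mathrm e^{-m/2}p(t,y_0+2\tau)$. As $\tau$ runs over $[0,1]$, $y_0+2\tau$ runs once around the circle, so $\int_0^1p(t,y_0+2\tau)\,d\tau=\frac12\int_{\mathbb T}p(t)=\frac12\int_{\mathbb T}u(t)\ge\frac12c_0$.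
\end{proof}

\section{Boundedness}\label{sec:bounded}

Put $\theta=1-\mathrm e^{-c_1}\in(0,1)$. By Lemma~\ref{lem:c1} the loss term removes at least the fraction $\theta$ of the value of $u$ at the start of any characteristic of unit length in $t\ge1$. The concentration must be small compared with $\theta$. Choose
\begin{equation}\label{eq:delta}
K_1=\exp\Bigl(1+\frac{2Lm}\theta\Bigr),\qquad\delta=\min\Bigl\{1,\frac{\theta}{6mK_1}\Bigr\},\qquad\text{so that}\qquad m\,\omega(\delta)\le\theta
\end{equation}
by \eqref{eq:omega} with $K=K_1$: both $3mK_1\delta$ and $mL/\log K_1$ are at most $\theta/2$. All these constants depend only on $m$ and $L$.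

\begin{lemma}\label{lem:z}
If $t\ge\delta$ and $u\le N$ on $[t-\delta,t]\times\mathbb T$, then $z(t,y)\le\frac2\delta+\frac12N\omega(\delta)$ for all $y\in\mathbb T$.
\end{lemma}

\begin{proof}
We subtract from $z$ a bound for what the source $\frac12up$ produces, and let the loss term act on the rest. For $0\le s\le\delta$ let
\[
q(s)=z(t-\delta+s,y)-\frac N2\int_0^sp(t-\delta+r,y)\,dr .
\]
Then $q\le z$ and, by \eqref{eq:B}, $q'=\frac12(up-z^2)-\frac N2p\le-\frac12z^2\le0$. If $q(\delta)>0$, then $q>0$ on $[0,\delta]$, so $z\ge q>0$ gives $q'\le-\frac12q^2$, that is, $(1/q)'\ge\frac12$, and $q(\delta)\le2/\delta$. If $q(\delta)\le0$, this holds trivially. Now $z(t,y)=q(\delta)+\frac N2\int_0^\delta p(t-\delta+r,y)\,dr$, and \eqref{eq:vertical} gives the claim.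
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bounded}]
Let $M(t)=\max_{[0,t]\times\mathbb T}u$, $u_0=u(0,\cdot)$, and $\zeta=\max(\|z_0\|_\infty,2/\delta)$. For $t\le\delta$, \eqref{eq:B} and \eqref{eq:vertical} give $z(t,y)\le\|z_0\|_\infty+\frac12M(t)\omega(\delta)$; for $t\ge\delta$ we use Lemma~\ref{lem:z} with $N=M(t)$. Hence
\begin{equation}\label{eq:zall}
z(t,y)\le\zeta+\tfrac12M(t)\,\omega(\delta)\qquad(t\ge0,\ y\in\mathbb T).
\end{equation}

\emph{Times at most $2$.} As in Section~\ref{sec:model}: by \eqref{eq:A}, $u$ is at most $\|u_0\|_\infty+\int z^2$ along characteristics; by \eqref{eq:line}, $\int z\le m$ over a time at most $2$; the other factor $z$ is bounded by \eqref{eq:zall}. Therefore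
\[
M(2)\le\|u_0\|_\infty+m\bigl(\zeta+\tfrac12M(2)\omega(\delta)\bigr)\le\|u_0\|_\infty+m\zeta+\tfrac12M(2),
\]
since $m\omega(\delta)\le\theta\le1$, and so $M(2)\le2\|u_0\|_\infty+2m\zeta$.

\emph{Times $s\in[2,T]$.} Put $t=s-1\ge1$, so that Lemma~\ref{lem:c1} applies on $[t,s]$. By \eqref{eq:duhamel} with $\tau=1$, for every $y\in\mathbb T$,
\begin{equation}\label{eq:step}
u(s,y+1)\le\mathrm e^{-c_1}u(t,y)+\int_0^1z^2(t+\sigma,y+\sigma)\,d\sigma .
\end{equation}
At the times $t+\sigma\ge1\ge\delta$, Lemma~\ref{lem:z} with $N=M(T)$ bounds one factor $z$; the other one is integrated by \eqref{eq:line}. Thus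
\[
u(s,y+1)\le\mathrm e^{-c_1}M(T)+\Bigl(\frac2\delta+\frac12M(T)\omega(\delta)\Bigr)\frac m2\le\mathrm e^{-c_1}M(T)+\frac m\delta+\frac\theta4M(T).
\]
Either $M(T)=M(2)$, or $M(T)$ is attained at some time $s\in[2,T]$; in the latter case $\theta M(T)\le\frac m\delta+\frac\theta4M(T)$. Hence, for all $T\ge2$,
\[
M(T)\le M_*:=\max\Bigl\{2\|u_0\|_\infty+2m\zeta,\ \frac{4m}{3\delta\theta}\Bigr\}.
\]
So $u\le M_*$ on $[0,\infty)\times\mathbb T$, and \eqref{eq:zall} with $\omega(\delta)\le\theta/m$ bounds $z$. We conclude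
\begin{equation}\label{eq:explicit}
\sup_{t\ge 0,\,x\in[0,1]}(v+w+z)\le2M_*+\zeta+\frac{\theta}{2m}M_* .
\end{equation}
Since $L=H_0+6/\mathrm e$ and $\|u_0\|_\infty=\max(\|v_0\|_\infty,\|w_0\|_\infty)$, the right side depends only on $m$, $H_0$ and the sup norms of the data.
\end{proof}

\section{Convergence to equilibrium}\label{sec:decay}

By Lemma~\ref{lem:entropy}, once the solution is bounded, the entropy is dissipated at a rate controlled from below by the square of the $L^2$ norm of $Q$, and $Q$ vanishes at equilibrium. But $Q(t,\cdot)=0$ at a single time does not mean equilibrium: take any nonconstant positive $u(t,\cdot)$ and $z=\sqrt{up}$. Local equilibrium must persist for a while, so that transport can mix it. We first explain why this works when $Q$ vanishes exactly on a time interval of length $2$.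

\subsection{The exact case}
The tool is the following identity. For $f,g\in L^2(\mathbb T)$, the substitution $a=y-s$ gives
\begin{equation}\label{eq:decouple}
\int_0^2\!\!\int_{\mathbb T}f(y-s)\,g(-y-s)\,dy\,ds=\int_{\mathbb T}f(a)\int_0^2g(-a-2s)\,ds\,da=\int_{\mathbb T} f\,\int_{\mathbb T} g,
\end{equation}
since $-a-2s$ runs twice around the circle at speed $2$. In words: within two units of time each pair of a right- and a left-moving particle on the circle meets (twice), so the average over all meetings factorizes.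

\begin{proposition}\label{prop:exact}
If $Q\equiv0$ on $[t,t+2]\times\mathbb T$ and $\int_{\mathbb T}u(t)>0$, then $u(t,\cdot)\equiv z(t,\cdot)\equiv\kappa$.
\end{proposition}

\begin{proof}
Let $U=u(t,\cdot)$, $Z=z(t,\cdot)$, $\bar U=\frac12\int_{\mathbb T}U$ and $\varphi=U-\bar U$. By \eqref{eq:A}--\eqref{eq:B}, $u(t+s,y)=U(y-s)$, $p(t+s,y)=U(-y-s)$ and $z(t+s,y)=Z(y)$, so $Q=0$ means
\[
U(y-s)\,U(-y-s)=Z(y)^2\qquad(0\le s\le2,\ y\in\mathbb T).
\]
Multiply by $\varphi(y-s)$ and integrate over $s$ and $y$. The right side gives $0$, because $\int_0^2\varphi(y-s)\,ds=\int_{\mathbb T}\varphi=0$. By \eqref{eq:decouple} the left side gives $\int_{\mathbb T} U\varphi\int_{\mathbb T} U=\int_{\mathbb T}\varphi^2\int_{\mathbb T} U$. Hence $\varphi=0$, then $Z=U=\bar U$, and $6\bar U=m$ by \eqref{eq:mass}.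
\end{proof}

To turn this into a rate we need bounds for $u,z$ from above and for $\int_{\mathbb T}u$ from below that depend only on $m$ and $L$. For $\int_{\mathbb T}u$ this is Lemma~\ref{lem:c0}.

\subsection{A bound for large times}
Let $A=\limsup_{t\to\infty}\max_yu(t,y)$, which is finite by Theorem~\ref{thm:bounded}. Given $\varepsilon>0$, we have $u\le A+\varepsilon$ for all sufficiently large times. We use \eqref{eq:step} with $t=s-1$ large, Lemma~\ref{lem:z} on the windows $[t+\sigma-\delta,t+\sigma]$ with $N=A+\varepsilon$, and \eqref{eq:line}. Letting $s\to\infty$ and then $\varepsilon\to 0$, we get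
\[
A\le\mathrm e^{-c_1}A+\Bigl(\frac2\delta+\frac12A\,\omega(\delta)\Bigr)\frac m2\le\mathrm e^{-c_1}A+\frac m\delta+\frac\theta4A,\qquad\text{so}\qquad A\le A_*:=\frac{4m}{3\delta\theta}.
\]
Hence there is $t_1\ge1$ (depending on the solution) such that $u\le A_*+1$ for $t\ge t_1-\delta$, and by Lemma~\ref{lem:z}
\[
0\le u,z\le B:=\max\Bigl\{A_*+1,\ \frac2\delta+\frac{(A_*+1)\theta}{2m}\Bigr\}\qquad\text{on }[t_1,\infty)\times\mathbb T .
\]
$B$ depends only on $m$ and $L$, and $m=\int_{\mathbb T}(u+2z)\le6B$ shows $\kappa\le B$. In the following subsections, up to the proof of the decay estimate, $t\ge t_1$, $\|\cdot\|$ is the norm of $L^2(\mathbb T)$, and $C$ denotes constants depending only on $m,L$, which may change from line to line.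

\subsection{Coercivity of the dissipation}

\begin{lemma}\label{lem:coercive}
Let $\mathcal Q(t)=\int_t^{t+2}\|Q(\sigma)\|^2\,d\sigma$. For $t\ge t_1$, $\ \|u(t)-\kappa\|^2+\|z(t)-\kappa\|^2\le C\,\mathcal Q(t)$.
\end{lemma}

\begin{proof}
We repeat the proof of Proposition~\ref{prop:exact} with error terms. Let $U,Z,\bar U,\varphi$ be as there, and for $0\le s\le2$ write
\[
u(t+s,y)=U(y-s)+R(s,y),\qquad z(t+s,y)=Z(y)+S(s,y).
\]
By \eqref{eq:A}, \eqref{eq:B} and Cauchy--Schwarz, $\|R(s)\|^2\le s\,\mathcal Q$ and $\|S(s)\|^2\le\frac14s\,\mathcal Q$, with $\mathcal Q=\mathcal Q(t)$, whence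
\[
\int_0^2\|R(s)\|^2\,ds\le2\mathcal Q,\qquad\int_0^2\|S(s)\|^2\,ds\le\tfrac12\mathcal Q .
\]
The defect $F(s,y)=U(y-s)U(-y-s)-Z(y)^2$ differs from $-Q(t+s,y)=(up-z^2)(t+s,y)$ only by these errors. Since $p(t+s,y)=U(-y-s)+R(s,-y)$ and $u,p,z,U,Z$ take values in $[0,B]$,
\[
|F(s,y)|\le|Q(t+s,y)|+2B|S(s,y)|+B\bigl(|R(s,y)|+|R(s,-y)|\bigr).
\]
Hence, writing $\|F\|$ for the norm in $L^2((0,2)\times\mathbb T)$, we have $\|F\|\le(1+3\sqrt2B)\,\mathcal Q^{1/2}$. It remains to bound all deviations by $\|F\|$.

\emph{Deviation of $U$ from its mean.} We multiply $F$ by $\varphi(y-s)$ and integrate. As before the $Z$-term drops out, and \eqref{eq:decouple} gives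
\[
\|\varphi\|^2\int_{\mathbb T} U=\int_0^2\!\!\int_{\mathbb T}F(s,y)\,\varphi(y-s)\,dy\,ds\le\sqrt2\,\|F\|\,\|\varphi\| .
\]
By Lemma~\ref{lem:c0}, $\int_{\mathbb T} U\ge c_0$, so $\|\varphi\|\le\sqrt2\,\|F\|/c_0$.

\emph{Deviation of $Z$ from $\bar U$.} We average $F$ over $s\in(0,2)$. With $U=\bar U+\varphi$ the terms linear in $\varphi$ vanish, and
\[
Z(y)^2-\bar U^2=\frac12\int_0^2\varphi(y-s)\varphi(-y-s)\,ds-\frac12\int_0^2F(s,y)\,ds .
\]
Since $|\varphi|\le B$, we have $\|\varphi\|\le\sqrt2B$, and the first term is at most $\frac12\|\varphi\|^2\le B\|\varphi\|$ in absolute value. The second has $L^2(\mathbb T)$ norm at most $\frac{\sqrt2}2\|F\|\le\|F\|$. Hence $\|Z^2-\bar U^2\|\le\sqrt2B\|\varphi\|+\|F\|\le C\|F\|$. As $Z+\bar U\ge\bar U\ge c_0/2$, also $\|Z-\bar U\|\le C\|F\|$.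

\emph{Deviation of $\bar U$ from $\kappa$.} By \eqref{eq:mass}, $6\kappa=m=2\bar U+2\int_{\mathbb T} Z=6\bar U+2\int_{\mathbb T}(Z-\bar U)$, so $|\kappa-\bar U|\le C\|Z-\bar U\|\le C\|F\|$.

Together, $\|U-\kappa\|+\|Z-\kappa\|\le C\|F\|\le C\mathcal Q^{1/2}$.
\end{proof}

\subsection{Decay in $L^2$}
Let $h(s)=s\log(s/\kappa)-s+\kappa$ and $\mathcal H(t)=\int_{\mathbb T}\bigl(h(u)+2h(z)\bigr)(t,y)\,dy$. By \eqref{eq:mass}, $\mathcal H-H=-(1+\log\kappa)m+6\kappa$ is constant in time. For $0\le s\le B$,
\begin{equation}\label{eq:h}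
\frac{(s-\kappa)^2}{2B}\le h(s)\le\frac{(s-\kappa)^2}{\kappa}.
\end{equation}
The upper bound follows from $\log x\le x-1$; the lower bound follows from $h(\kappa)=h'(\kappa)=0$ and $h''(s)=1/s\ge1/B$ on $(0,B]\ni\kappa$, and at $s=0$ by continuity. By \eqref{eq:h}, Lemma~\ref{lem:coercive} and Lemma~\ref{lem:entropy} with $r=2$,
\[
\mathcal H(t)\le\frac2\kappa\bigl(\|u-\kappa\|^2+\|z-\kappa\|^2\bigr)(t)\le C\mathcal Q(t)\le C_*\bigl(\mathcal H(t)-\mathcal H(t+2)\bigr)\qquad(t\ge t_1),
\]
where $C_*=C_*(m,L)$ may be taken $\ge2$. So $\mathcal H(t+2)\le(1-C_*^{-1})\mathcal H(t)$. Define $\lambda_0=\lambda_0(m,L)>0$ by $\mathrm e^{-4\lambda_0}=1-C_*^{-1}$. Since $\mathcal H$ is nonincreasing, iterating gives $\mathcal H(t)\le\mathrm e^{4\lambda_0}\mathrm e^{-2\lambda_0(t-t_1)}\mathcal H(t_1)$ for $t\ge t_1$. By the lower bound in \eqref{eq:h},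
\begin{equation}\label{eq:L2}
E(t):=\|u(t)-\kappa\|+\|z(t)-\kappa\|\le\bigl(4B\,\mathcal H(t)\bigr)^{1/2}\le C'\mathrm e^{-\lambda_0t}\qquad (t\ge t_1).
\end{equation}
Here and below $C'$ denotes constants that may depend on the solution.

\subsection{Decay in the sup norm}
The damping along characteristics makes the solution forget its pointwise values, and the remaining terms are integrals along characteristics, which are controlled by integrals over $\mathbb T$. Let
\[
\alpha=u-\kappa,\qquad\tilde\alpha=p-\kappa,\qquad\beta=z-\kappa .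
\]
Then
\begin{equation}\label{eq:Qlin}
Q=(z^2-\kappa^2)-(pu-p\kappa)-(\kappa p-\kappa^2)=(z+\kappa)\beta-p\alpha-\kappa\tilde\alpha,
\end{equation}
so $\|Q(t)\|_{L^1}\le CE(t)$, where $L^1=L^1(\mathbb T)$. By \eqref{eq:Qlin}, along a $u$-characteristic $\alpha'=-p\alpha+(z+\kappa)\beta-\kappa\tilde\alpha$. By the variation of constants formula and Lemma~\ref{lem:c1},
\[
|\alpha(t+1,y_0+1)|\le \mathrm e^{-c_1}|\alpha(t,y_0)|+2B\int_0^1|\beta(t+\tau,y_0+\tau)|\,d\tau+\kappa\int_0^1|\tilde\alpha(t+\tau,y_0+\tau)|\,d\tau .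
\]
We bound the two integrals. By \eqref{eq:B},
\begin{align*}
\int_0^1|\beta(t+\tau,y_0+\tau)|\,d\tau&\le\int_0^1|\beta(t,y_0+\tau)|\,d\tau+\frac12\int_0^1\!\!\int_0^\tau|Q(t+\sigma,y_0+\tau)|\,d\sigma\, d\tau\\
&\le\|\beta(t)\|_{L^1}+\frac12\int_0^1\|Q(t+\sigma)\|_{L^1}\,d\sigma .
\end{align*}
By \eqref{eq:Ap}, with $\eta=2\tau-\sigma$ in the last step as in the proof of Lemma~\ref{lem:flux},
\begin{align*}
\int_0^1|\tilde\alpha(t+\tau,y_0+\tau)|\,d\tau&\le\int_0^1|\tilde\alpha(t,y_0+2\tau)|\,d\tau+\int_0^1\!\!\int_0^\tau|Q(t+\sigma,y_0+2\tau-\sigma)|\,d\sigma\, d\tau\\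
&\le\frac12\|\alpha(t)\|_{L^1}+\frac12\int_0^1\|Q(t+\sigma)\|_{L^1}\,d\sigma .
\end{align*}
By \eqref{eq:L2} both are at most $C'\mathrm e^{-\lambda_0t}$, and therefore
\[
\|\alpha(t+1)\|_\infty\le \mathrm e^{-c_1}\|\alpha(t)\|_\infty+C'\mathrm e^{-\lambda_0t}\qquad(t\ge t_1).
\]
Fix $0<\lambda_1<\min(\lambda_0,c_1)$. Then $b(t)=\mathrm e^{\lambda_1t}\|\alpha(t)\|_\infty$ satisfies $b(t+1)\le\mathrm e^{\lambda_1-c_1}b(t)+C'$ with $\mathrm e^{\lambda_1-c_1}<1$, and $b$ is bounded on $[t_1,t_1+1]$; so $b$ is bounded on $[t_1,\infty)$, that is, $\|\alpha(t)\|_\infty\le C'\mathrm e^{-\lambda_1t}$.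

For $\beta$, \eqref{eq:B} reads
\[
\partial_t\beta=-\tfrac12(z+\kappa)\beta+\tfrac12(up-\kappa^2),\qquad z+\kappa\ge\kappa>0,
\]
and $up-\kappa^2=p\alpha+\kappa\tilde\alpha$ gives $\|up-\kappa^2\|_\infty\le2B\|\alpha\|_\infty$. Hence
\[
\|\beta(t)\|_\infty\le \mathrm e^{-\kappa(t-t_1)/2}\|\beta(t_1)\|_\infty+B\int_{t_1}^t\mathrm e^{-\kappa(t-s)/2}\|\alpha(s)\|_\infty\,ds\le C'\mathrm e^{-\lambda t}
\]
for any fixed $0<\lambda<\min(\lambda_1,\kappa/2)$. For $t\in[0,t_1]$ we enlarge the constant. Since $\lambda_0$, $c_1$ and $\kappa$ depend only on $m$ and $L=H_0+6/\mathrm e$, we may choose $\lambda$ depending only on $m$ and $H_0$. As $v(t,x)=u(t,x)$ and $w(t,x)=u(t,-x)$ for $x\in[0,1]$, this proves the estimate of Theorem~\ref{thm:decay}, and $v+w+z\to3\kappa=m/2$ uniformly in $x$.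

\subsection{Optimality in type}
Let the data be spatially constant and not in equilibrium, that is, not of the form $v_0=w_0=z_0$. By compatibility $v_0=w_0=a$, and $z_0=b$ with $a\ne b$. Hence $m>0$, and $a+2b=3\kappa$ shows $b\neq\kappa$. The homogeneous solution of \eqref{eq:hom} is a solution: $z$ moves monotonically from $b\in[0,\frac32\kappa]$ toward $\kappa$, and $u=3\kappa-2z\ge0$. It is the only one with these data. Indeed, let $(u_1,z_1)$, $(u_2,z_2)$ be the unfoldings of two solutions with the same data, both bounded by $B_T$ on $[0,T]$, and let $D(t)=\max_y|u_1-u_2|+\max_y|z_1-z_2|$. The corresponding $Q_1,Q_2$ satisfy $|Q_1-Q_2|\le2B_TD$, so \eqref{eq:A} and \eqref{eq:B} give $D(t)\le3B_T\int_0^tD(s)\,ds$ on $[0,T]$, and $D=0$ by Gronwall's lemma.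

By \eqref{eq:hom},
\[
z(t)-\kappa=(b-\kappa)\exp\Bigl(-\frac32\int_0^t(3\kappa-z)\,ds\Bigr)=(b-\kappa)\,\mathrm e^{-3\kappa t}\exp\Bigl(\frac32\int_0^t(z-\kappa)\,ds\Bigr).
\]
Since $3\kappa-z\ge\frac32\kappa$, the first expression shows that $z-\kappa$ is integrable over $[0,\infty)$. The second then shows $\mathrm e^{3\kappa t}(z(t)-\kappa)\to c\ne0$, and $u-\kappa=-2(z-\kappa)$. So the decay rate is exactly $3\kappa=m/2$, and convergence faster than exponential fails in general. This completes the proof of Theorem~\ref{thm:decay}. \qed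

\begin{thebibliography}{9}
\bibitem{box}
``The Broadwell Model In A Box:'' (as printed: THE BROADWELL MODEL IN A BOX:),
\texttt{https://rhythmusic.net/\allowbreak De1337/\allowbreak nothing/\allowbreak index.php?q=\allowbreak aHR0cHM6Ly91bnBheXdhbGwub3Jn\allowbreak LzEwLjExMzclMkZTMDAzNjEzOTk5MjIzMjQwNA\allowbreak \%3D\%3D}
\end{thebibliography}

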